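\title{A PT-group whose square is not a PT-group}

\begin{abstract}
A topological group $G$ is a PT-group if its operations extend to the Dieudonn\'e completion $\mu G$ and make it a topological group. We construct in ZFC, for every $n\ge 1$, a zero-dimensional Boolean topological group $G$ such that $G^j$ is a PT-group for $1\le j\le n$ and is not a PT-group for $j\ge n+1$. The case $n=1$ answers a question of Arhangel'skii and Hu\v{s}ek. The group is a product $L\times H$, where $L$ is a dense subgroup of $\mathbb{Z}_2^{\lambda}$, $\lambda=\operatorname{cf}(2^{\aleph_0})$, and $H$ is built from an entangled family of reals so that $H^n$ has tightness below $\lambda$ and $H^{n+1}$ does not. If $\lambda=\omega_1$, then $G,\dots,G^n$ are Moscow groups.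
\end{abstract}

\section{Introduction}

All spaces and topological groups in this paper are Tychonoff. Among the uniformities compatible with the topology of a space $X$ there is a finest one, the \emph{fine uniformity}; it is generated by all continuous pseudometrics on $X$. The completion of $X$ with respect to it is the \emph{Dieudonn\'e completion} $\mu X$, which contains $X$ as a dense subspace, and $X$ is \emph{Dieudonn\'e complete} if $\mu X=X$. A topological group $G$ is a \emph{PT-group} if the group operations of $G$ extend continuously to $\mu G$ and make $\mu G$ a topological group with $G$ as a topological subgroup.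

Every continuous map from $X$ to a Dieudonn\'e complete space extends to $\mu X$. Hence inversion $G\to G\subset\mu G$ always extends to $\mu G$. Multiplication extends for the same reason, but to $\mu(G\times G)$, while a group structure needs it on $\mu G\times\mu G$. The PT-property thus says that one particular map on $G\times G$ extends to $\mu G\times \mu G$.

If $G$ is metrizable or compact, then $\mu G=G$, the same holds for the finite powers of $G$, and all of them are PT-groups. A space $X$ is a \emph{Moscow space} if the closure of every open subset of $X$ is a union of $G_\delta$-subsets of $X$, and a \emph{Moscow group} is a topological group whose space is Moscow. It is known that every Moscow group is a PT-group, and that there are two different Moscow groups whose product is not a PT-group. Arhangel'skii and Hu\v{s}ek asked whether the two factors can be the same \cite[Question~3]{AH}: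

\begin{quote}
\emph{Can it happen that $G$ is a PT-group but $G\times G$ is not a PT-group?}
\end{quote}

For a PT-group $G$, the square is a PT-group exactly when \emph{every} continuous map of $G\times G$ into a metrizable space extends to $\mu G\times\mu G$ (Proposition~\ref{prop:product}). Nothing suggests that extending the multiplication alone should force this, so one expects a counterexample. The obvious candidate fails, however: if $G_1\times G_2$ is not a PT-group, then $G=G_1\times G_2$ contains both factors but is already bad in the first power. One needs a defect that is absent from $G$ and appears in $G^2$. We show that the defect can be made to appear first at any prescribed power from the second on. A group is \emph{Boolean} if $x+x=0$ for all $x$, and a space is \emph{zero-dimensional} if it has a base of clopen sets.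

\begin{theorem}\label{thm:main}
For every integer $n\ge 1$ there is, in ZFC, a Hausdorff zero-dimensional Boolean topological group $G$ such that $G^j$ is a PT-group for $1\le j\le n$ and $G^j$ is not a PT-group for any $j\ge n+1$. In particular, for $n=1$ the group $G$ is a PT-group and $G\times G$ is not.
\end{theorem}

\begin{theorem}\label{thm:moscow}
If $\operatorname{cf}(2^{\aleph_0})=\omega_1$ (for instance under CH), then for the group $G$ constructed in the proof of Theorem~\ref{thm:main} the groups $G,\dots,G^n$ are Moscow groups.
\end{theorem}

The group is $G=L\times H$. The factor $L$ is a dense subgroup of the compact group $K=\mathbb{Z}_2^\lambda$ with $\mu L=K$ and $L^j\cong L$, and the finite powers of $H$ are Dieudonn\'e complete. So $G^j\cong L\times H^j$, and the question is whether continuous maps on $L\times H^j$ extend to $K\times H^j$. They do if $H^j$ has small tightness (Section~\ref{sec:L}). Section~\ref{sec:H} describes a class of groups $H$ for which an explicit function on $L\times H^{n+1}$ does not extend. The rest of the work is to find in this class a group for which $H^n$ has small tightness. This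 rests on the fact that $n$ homogeneous linear equations in $n+1$ unknowns have a nonzero solution, and on an entangled family of reals, which realizes that solution as an order pattern (Sections~\ref{sec:ent}--\ref{sec:tight}).

\section{Dieudonn\'e completions of products}\label{sec:mu}

A space that is complete in some compatible uniformity is Dieudonn\'e complete, since a filter that is Cauchy for the fine uniformity is Cauchy for every compatible one. In particular $\mu X$ is Dieudonn\'e complete. We use four standard facts \cite[\S 8.5]{E} and prove the last two.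

\begin{itemize}
\item[(D1)] A continuous map from $X$ to a Dieudonn\'e complete space extends continuously to $\mu X$.
\item[(D2)] Metrizable spaces, compact spaces, and products of Dieudonn\'e complete spaces are Dieudonn\'e complete.
\item[(D3)] If $X$ is dense in a Dieudonn\'e complete space $Z$ and every continuous map of $X$ to a metrizable space $Y$ extends to a continuous map $Z\to Y$, then $Z=\mu X$.
\item[(D4)] If $X$ has a continuous injection $g$ onto a metric space $(M,d)$, then $X$ is Dieudonn\'e complete.
\end{itemize}

\begin{proof}[Proof of \textup{(D3)}]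
A continuous pseudometric $\varrho$ on $X$ is the pullback of a metric under the continuous map from $X$ onto the metric quotient $Y$ of $(X,\varrho)$. Extend this map to $Z\to Y$ and pull the metric back to $Z$; this extends $\varrho$ to a continuous pseudometric on $Z$. So the fine uniformity of $X$ is the restriction of the fine uniformity of $Z$, in which $Z$ is complete and $X$ is dense.
\end{proof}

\begin{proof}[Proof of \textup{(D4)}]
By (D1) and (D2), $g$ extends to a continuous $\tilde g\colon\mu X\to M$. Suppose $q\in\mu X\setminus X$, and let $x\in X$ be the point with $g(x)=\tilde g(q)$. Take a continuous $\psi\colon\mu X\to[0,1]$ with $\psi(x)=1$ and $\psi(q)=0$, and put $v(\cdot)=d(\tilde g(\cdot),g(x))+\psi(\cdot)$. Then $v(q)=0$, and $v>0$ on $X$, because the first term vanishes only at $x$, where $\psi=1$. The function $1/v$ on $X$ extends to a continuous $u\colon\mu X\to\mathbb{R}$. By density $uv=1$ on $\mu X$, which is false at $q$.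
\end{proof}

The next proposition turns the PT-property of a product into an extension problem in which the group structure no longer appears.

\begin{proposition}\label{prop:product}
Let $G_1$ and $G_2$ be PT-groups. Then $G_1\times G_2$ is a PT-group if and only if every continuous map of $G_1\times G_2$ to a metrizable space $Y$ extends to a continuous map $\mu G_1\times\mu G_2\to Y$. In that case $\mu(G_1\times G_2)=\mu G_1\times\mu G_2$.
\end{proposition}

\begin{proof}
Suppose that all such maps extend. The group $\mu G_1\times\mu G_2$ is Dieudonn\'e complete by (D2) and contains $G_1\times G_2$ as a dense topological subgroup. By (D3) it is $\mu(G_1\times G_2)$, so $G_1\times G_2$ is a PT-group.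

Conversely, let $T=\mu(G_1\times G_2)$ be a topological group containing $G_1\times G_2$ as a topological subgroup, and let $f\colon G_1\times G_2\to Y$ be continuous. By (D1) and (D2), $f$ extends to a continuous $\hat f\colon T\to Y$. By (D1), the maps $x\mapsto(x,e)$ and $z\mapsto(e,z)$ extend to continuous maps $\iota_1\colon \mu G_1\to T$ and $\iota_2\colon \mu G_2\to T$. Since multiplication in $T$ is continuous, $\Theta(x,z)=\iota_1(x)\,\iota_2(z)$ is a continuous map $\mu G_1\times\mu G_2\to T$. For $(x,z)\in G_1\times G_2$ the product is computed in the subgroup, so $\Theta(x,z)=(x,e)(e,z)=(x,z)$. Hence $\hat f\circ\Theta$ extends $f$.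
\end{proof}

\section{The group $L$ and extension over $K\times Z$}\label{sec:L}

An ordinal is the set of smaller ordinals. Throughout, $\mathfrak{c}=2^{\aleph_0}$ and $\lambda=\operatorname{cf}(\mathfrak{c})$ is the least length of a cofinal sequence in $\mathfrak{c}$. Then $\lambda\le\mathfrak{c}$, $\lambda$ is regular, and $\lambda$ is uncountable by K\"onig's theorem. Regularity means that a union of fewer than $\lambda$ sets of size $<\lambda$ has size $<\lambda$; consequently subsets of $\lambda$ of size $<\lambda$ are bounded, and a set of size $\lambda$ split into countably many pieces has a piece of size $\lambda$. That $\lambda$ is the cofinality of $\mathfrak{c}$ matters only in Section~\ref{sec:ent}.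

Let $\mathbb{Z}_2=\{0,1\}$, let $K=\mathbb{Z}_2^\lambda$ be the compact product group, and put
\[
L=\{x\in K: |\operatorname{supp}x|<\lambda\},\qquad \operatorname{supp}x=\{\gamma<\lambda: x(\gamma)=1\}.
\]
For $A\subset\lambda$ let $1_A\in K$ be the indicator of $A$, and for finite $F\subset\lambda$ let $[x|F]=\{y\in K: y|F=x|F\}$; these sets form a clopen base of $K$. The set $L$ is a subgroup, it is dense because it contains all finitely supported points, and $1_\lambda\notin L$. A bijection $\lambda\times j\to\lambda$ gives an isomorphism $K^j\cong K$ that carries $L^j$ onto $L$.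

A space is \emph{ccc} if every family of pairwise disjoint nonempty open sets is countable. The space $K$ is ccc: in the product of the uniform measures $[x|F]$ has measure $2^{-|F|}$, so a disjoint family contains at most $2^k$ basic sets with $|F|\le k$. Dense subspaces and continuous images of ccc spaces are ccc.

\begin{lemma}\label{lem:countable}
Let $g\colon L\to Y$ be continuous with $Y$ metrizable. There is a countable $A\subset\lambda$ such that $g(x)=g(y)$ whenever $x,y\in L$ and $x|A=y|A$.
\end{lemma}

\begin{proof}
The image $g(L)$ is ccc and metrizable, hence separable: a maximal $1/k$-separated subset is countable, since the balls of radius $1/(2k)$ about its points are disjoint. The distances to the points of a countable dense subset separate the points of $g(L)$. So it suffices to treat $Y=\mathbb{R}$ and take a countable union of sets $A$.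

The closure of an open set $U\subset K$ depends on countably many coordinates. Indeed, a maximal disjoint family of basic clopen subsets of $U$ is countable, and its union $V$ is dense in $U$. So $V=\pi^{-1}(\pi V)$ for the projection $\pi\colon K\to\mathbb{Z}_2^A$ to some countable $A$, and $\overline U=\overline V=\pi^{-1}(\overline{\pi V})$ because $\pi$ is continuous and open.

For $q\in\mathbb{Q}$ let $U_q\subset K$ be open with $U_q\cap L=\{g<q\}$, and let $A$ be countable such that every $\overline{U_q}$ depends only on $A$. Suppose $x|A=y|A$ and $g(x)<q<g(y)$. Then $x\in U_q$, so $y\in\overline{U_q}$, and $\overline{U_q}=\overline{U_q\cap L}$ since $L$ is dense. Thus $y$ is in the closure of $\{g<q\}$ and $g(y)\le q$, a contradiction.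
\end{proof}

Given $f$ on $L\times Z$, the lemma extends each $f(\cdot,z)$ to $K$. The difficulty is joint continuity, since the countable set depends on $z$. For fewer than $\lambda$ points $z$ one set $A$ with $|A|<\lambda$ serves all of them, and truncation to $A$ still maps $K$ into $L$. The following property lets us pass from small subsets of $Z$ to $Z$.

\begin{definition}
A space $Z$ has \emph{tightness below $\lambda$} if for every $S\subset Z$ and $z\in\overline S$ there is $S'\subset S$ with $|S'|<\lambda$ and $z\in\overline{S'}$. For $\lambda=\omega_1$ this is countable tightness. The property passes to subspaces.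
\end{definition}

\begin{lemma}\label{lem:extend}
If $Z$ has tightness below $\lambda$ and $(Y,d)$ is a metric space, then every continuous $f\colon L\times Z\to Y$ extends to a continuous $\hat f\colon K\times Z\to Y$.
\end{lemma}

\begin{proof}
For $z\in Z$ let $A_z$ be a countable set given by Lemma~\ref{lem:countable} for $f(\cdot,z)$. For $x\in K$ put $\hat f(x,z)=f(x\cdot 1_A,z)$, where $A\supset A_z$ and $|A|<\lambda$, so that $x\cdot 1_A\in L$. The points $x\cdot 1_A$ for different $A$ agree with $x$ on $A_z$. Hence the value does not depend on $A$, and it equals $f(x,z)$ if $x\in L$.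

Let $D\subset Z$ with $|D|<\lambda$. Then $A=\bigcup_{z\in D}A_z$ has size $<\lambda$, and $\hat f(x,z)=f(x\cdot 1_A,z)$ on $K\times D$. Since $x\mapsto x\cdot 1_A$ is a continuous map $K\to L$, the restriction of $\hat f$ to $K\times D$ is continuous.

In particular $\Phi(z)=\hat f(\cdot,z)$ lies in $C(K,Y)$, which we equip with the sup metric $d_\infty$. The restriction $\Phi|D$ is continuous for $|D|<\lambda$: given $z\in D$ and $\eta>0$, the set of $(x,z')\in K\times D$ with $d(\hat f(x,z'),\hat f(x,z))<\eta$ is open and contains $K\times\{z\}$, so by compactness of $K$ it contains $K\times O$ for a neighborhood $O$ of $z$ in $D$. Now let $z\in\overline S$ and pick $S'\subset S$ with $|S'|<\lambda$ and $z\in\overline{S'}$. Continuity of $\Phi$ on $S'\cup\{z\}$ gives $\Phi(z)\in\overline{\Phi(S')}\subset\overline{\Phi(S)}$. Thus $\Phi(\overline S)\subset\overline{\Phi(S)}$ for all $S$, and $\Phi$ is continuous. Finally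
\[
d(\hat f(x',z'),\hat f(x,z))\le d_\infty(\Phi(z'),\Phi(z))+d(\Phi(z)(x'),\Phi(z)(x)),
\]
so $\hat f$ is continuous.
\end{proof}

\begin{corollary}\label{cor:L}
We have $\mu L=K$, so $L$ is a PT-group. If $Z$ is a Dieudonn\'e complete topological group of tightness below $\lambda$, then $L\times Z$ is a PT-group and $\mu(L\times Z)=K\times Z$.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:extend} with $Z$ a point, (D2) and (D3) give $\mu L=K$. The second statement follows from Lemma~\ref{lem:extend} and Proposition~\ref{prop:product}, as $\mu Z=Z$.
\end{proof}

\section{The groups $H$ and a function that does not extend}\label{sec:H}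

By Corollary~\ref{cor:L}, a Dieudonn\'e complete group $Z$ for which $L\times Z$ is not a PT-group cannot have tightness below $\lambda$. A simple way to destroy this tightness at $0$ is to have points $s_E$, indexed by finite sets $E\subset\lambda$, and neighborhoods $O_\gamma$ of $0$, indexed by $\gamma<\lambda$, with $s_E\in O_\gamma$ if and only if $\gamma\in E$. Every finite intersection of the $O_\gamma$ contains some $s_E$, but fewer than $\lambda$ of the points $s_E$ are all missed by one $O_\gamma$. We want this pattern in $Z=H^{n+1}$, with $O_\gamma$ cut out by characters of $H$. We also repeat the pattern on countably many levels that tend to $0$; the levels make $H$ Dieudonn\'e complete and give the points $s_E$ disjoint open neighborhoods.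

Fix $n\ge 0$; the case $n=0$ serves only as an example. Below, $E$ always denotes a nonempty finite subset of $\lambda$, $m<\omega$ a \emph{level}, and $i\in\{0,\dots,n\}$. An \emph{admissible system} is a family of functions $a^m_E=(a^m_{E,0},\dots,a^m_{E,n})\colon\lambda\to\mathbb{Z}_2^{n+1}$ such that
\begin{equation}\label{eq:adm}
a^m_E(\gamma)=0\iff\gamma\in E .
\end{equation}
Let $H$ be the $\mathbb{Z}_2$-vector space with basis $\{e_{E,m,i}\}$, and let $H_m$ be the span of the basis elements of level $m$. For $\gamma<\lambda$ and $m<\omega$ let $\chi_{\gamma,m}\colon H\to\mathbb{Z}_2$ be the homomorphism with $\chi_{\gamma,m}(e_{E,m,i})=a^m_{E,i}(\gamma)$ that vanishes on $H_{m'}$ for $m'\ne m$. For $k<\omega$ and finite $F\subset\lambda$ define the subgroups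
\[
N_k=\bigoplus_{m\ge k}H_m,\qquad N_{k,F}=\{h\in N_k:\ \chi_{\gamma,m}(h)=0\ \text{ for all }\gamma\in F,\ m<\omega\}.
\]
Then $N_{k,\emptyset}=N_k$ and $N_{k,F}\cap N_{k',F'}=N_{\max(k,k'),F\cup F'}$. So the cosets of the $N_{k,F}$ form a base of a group topology on $H$, in which the $N_{k,F}$ form a base at $0$. We give $H$ this topology.

\begin{lemma}\label{lem:H}
$H$ is a Hausdorff zero-dimensional Boolean topological group. For each $j\ge1$ the space $H^j$ is Dieudonn\'e complete and its points are $G_\delta$-sets.
\end{lemma}

\begin{proof}
Open subgroups are closed, so the basic cosets are clopen. Since $\bigcap_k N_k=0$, the group is Hausdorff, and $\{0\}=\bigcap_k N_k^j$ is a $G_\delta$-set in $H^j$. For $h\ne h'$ let $d(h,h')=2^{-m}$, where $m$ is the least level in which $h-h'$ has a nonzero component. This is a metric whose balls are cosets of the $N_k$, hence open in $H$. So the identity is a continuous injection of $H$ onto a metric space, and (D4) and (D2) apply.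
\end{proof}

Put $\mathbf{e}_{E,m}=(e_{E,m,0},\dots,e_{E,m,n})\in H^{n+1}$. Applying $\chi_{\gamma,m}$ to the $n+1$ coordinates of $\mathbf{e}_{E,m}$ gives the vector $a^m_E(\gamma)$, and the characters of other levels give $0$. By \eqref{eq:adm},
\begin{equation}\label{eq:pattern}
\mathbf{e}_{E,m}\in N_{k,F}^{n+1}\iff m\ge k\ \text{ and }\ F\subset E .
\end{equation}
This is the pattern described above. To turn it into a function on $L\times H^{n+1}$, read the set $E$ off a point $z$ near $\mathbf{e}_{E,m}$ and test whether $x$ equals $1$ on $E$. A point $x\in L$ has a zero $\gamma$, and the neighborhood of $0$ determined by $\gamma$ admits only sets $E\ni\gamma$, for which the test fails. The point $1_\lambda\in K\setminus L$ passes every test.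

\begin{proposition}\label{prop:bad}
For every admissible system there is a continuous $f\colon L\times H^{n+1}\to\{0,1\}$ with no continuous extension $K\times H^{n+1}\to\mathbb{R}$. Consequently $L\times H^j$ is not a PT-group for any $j\ge n+1$.
\end{proposition}

\begin{proof}
Let $W_{E,m}=\mathbf{e}_{E,m}+N_{m+1}^{n+1}$. Then $W_{E,m}\subset N_m^{n+1}\setminus N_{m+1}^{n+1}$, so $0\notin W_{E,m}$, and sets of different levels are disjoint because the $N_k$ decrease. For fixed $m$ the $W_{E,m}$ are distinct cosets of $N_{m+1}^{n+1}$, since $e_{E,m,0}-e_{E',m,0}\notin N_{m+1}$ for $E\ne E'$. So all the $W_{E,m}$ are pairwise disjoint. Define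
\[
f(x,z)=1\iff z\in W_{E,m}\ \text{ for some }(E,m)\ \text{ with }\ x|E\equiv 1 .
\]

\emph{Continuity at $(x,z)$ with $z\ne0$.} Pick $k$ with $z\notin N_k^{n+1}$ and let $O=z+N_k^{n+1}$. If $m\ge k$, then $W_{E,m}\subset N_k^{n+1}$ misses $O$. If $m<k$, then $W_{E,m}$ is a union of cosets of $N_k^{n+1}$, so it contains $O$ or misses it. Hence $O$ lies in exactly one $W_{E,m}$ or meets none. On the open set $L\times O$ the function $f$ is accordingly the indicator of the clopen condition $x|E\equiv1$, or $0$.

\emph{Continuity at $(x,0)$.} Here $f(x,0)=0$. Since $x\in L$, there is $\gamma<\lambda$ with $x(\gamma)=0$. Let $y\in L$ with $y(\gamma)=0$ and $z\in N_{0,\{\gamma\}}^{n+1}$. Suppose $z\in W_{E,m}$. The character $\chi_{\gamma,m}$ vanishes on $N_{m+1}$, so applying it to the coordinates of $z$ gives $a^m_E(\gamma)=0$. By \eqref{eq:adm}, $\gamma\in E$, and so $y|E\not\equiv1$. Thus $f=0$ on a neighborhood of $(x,0)$.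

\emph{No extension.} Let $\hat f$ be a continuous extension. Since $f(\cdot,0)=0$ on the dense set $L$, we get $\hat f(1_\lambda,0)=0$. So $\hat f<1/2$ on $[1_\lambda|F]\times N_{k,F'}^{n+1}$ for some $k$ and finite $F,F'$. Take a finite nonempty $E\supset F\cup F'$. Then $1_E\in L\cap[1_\lambda|F]$, and $\mathbf{e}_{E,k}\in N_{k,F'}^{n+1}$ by \eqref{eq:pattern}, but $f(1_E,\mathbf{e}_{E,k})=1$. This is a contradiction.

Let $j\ge n+1$ and $g(x,h_0,\dots,h_{j-1})=f(x,h_0,\dots,h_n)$. A continuous extension of $g$ to $K\times H^j$ would restrict on $K\times H^{n+1}\times\{0\}$ to an extension of $f$, so there is none. Both $L$ and $H^j$ are PT-groups, with $\mu L=K$ and $\mu(H^j)=H^j$. By Proposition~\ref{prop:product}, $L\times H^j$ is not a PT-group.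
\end{proof}

\begin{example}
For $n=0$ there is one admissible system, $a^m_E(\gamma)=1$ for $\gamma\notin E$. It gives two PT-groups $L$ and $H$ whose product is not a PT-group.
\end{example}

It remains to choose, for $n\ge1$, an admissible system for which $H^n$ has tightness below $\lambda$. To see what this requires, let $\langle p,q\rangle=\sum_{i\le n}p_iq_i$ for $p,q\in\mathbb{Z}_2^{n+1}$ and $p\cdot\mathbf{e}_{E,m}=\sum_i p_ie_{E,m,i}\in H$, so that
\begin{equation}\label{eq:pair}
\chi_{\gamma,m}(p\cdot\mathbf{e}_{E,m})=\langle p,a^m_E(\gamma)\rangle .
\end{equation}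
Fix a nonzero $\theta\in\mathbb{Z}_2^{n+1}$ and a basis $p^1,\dots,p^n$ of its orthogonal complement; the vectors orthogonal to all $p^t$ are $0$ and $\theta$. The points $(p^1\cdot\mathbf{e}_{E,m},\dots,p^n\cdot\mathbf{e}_{E,m})$ have $0$ in their closure in $H^n$, by \eqref{eq:pair} and \eqref{eq:adm}. If fewer than $\lambda$ of them already have $0$ in their closure, then for each $\gamma$ outside the corresponding sets $E$ one of these points lies in $N_{0,\{\gamma\}}^n$, which by \eqref{eq:pair} and \eqref{eq:adm} means $a^m_E(\gamma)=\theta$. So the system must take every nonzero value in abundance, although it never takes the value $0$ off $E$. In particular the constant choice $a^m_E(\gamma)=(1,\dots,1)$ for $\gamma\notin E$ fails. We shall attach to each ordinal a point of $\mathbb{R}^{n+1}$ and let $a^m_E(\gamma)$ record the order pattern of the point of $\gamma$ relative to the point of some $\beta\in E$. This needs reals among which all order patterns occur in every large subfamily.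

\section{An entangled family of reals}\label{sec:ent}

\begin{definition}
Let $|I|=\lambda$. A family $(r_\iota)_{\iota\in I}$ of distinct reals is \emph{entangled} if for every $N\ge1$, every family $\mathcal{B}$ of $\lambda$ injective $N$-tuples of elements of $I$ with pairwise disjoint ranges, and every $\varepsilon\in\{\pm1\}^N$, there are $b,b'\in\mathcal{B}$ with
\begin{equation}\label{eq:ent}
\varepsilon_i r_{b(i)}<\varepsilon_i r_{b'(i)}\qquad(1\le i\le N).
\end{equation}
\end{definition}

For $N=2$ the signs $(1,-1)$ and $(1,1)$ say that the map $r_{b(1)}\mapsto r_{b(2)}$, $b\in\mathcal{B}$, is neither increasing nor decreasing. So an entangled family must avoid all monotone maps on large subfamilies, such as $x\mapsto x+1$. The following Todorcevic-type construction rests on the same observation for general $N$: if \eqref{eq:ent} fails, then for most tuples one coordinate is a function of the others, and this function is determined by a countable set. There are only $\mathfrak{c}$ such functions. Because $\lambda=\operatorname{cf}(\mathfrak{c})$, they can be listed in $\lambda$ stages with fewer than $\mathfrak{c}$ functions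 at each stage, and so all can be avoided.

\begin{proposition}\label{prop:ent}
There is an entangled family $(r_\xi)_{\xi<\lambda}$ of irrational numbers.
\end{proposition}

\begin{proof}
For $N\ge2$, nonempty $C\subset\mathbb{R}^N$, $\varepsilon\in\{\pm1\}^N$ and $u\in\mathbb{R}^{N-1}$ put
\[
\varphi_{C,\varepsilon}(u)=\sup\{\varepsilon_Nz_N:\ z\in C,\ \varepsilon_iz_i>\varepsilon_iu_i\ \text{ for all } i<N\}\in[-\infty,\infty].
\]
Let $\mathcal{C}$ be the set of such pairs $(C,\varepsilon)$ with $C$ countable, for all $N\ge 2$. Since $|\mathcal{C}|=\mathfrak{c}^{\aleph_0}=\mathfrak{c}$, we can write $\mathcal{C}=\bigcup_{\xi<\lambda}\mathcal{C}_\xi$ with $\mathcal{C}_\xi$ increasing and $|\mathcal{C}_\xi|<\mathfrak{c}$. Recursively choose $r_\xi\in\mathbb{R}\setminus(\mathbb{Q}\cup\{r_\eta:\eta<\xi\})$ with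
\begin{equation}\label{eq:avoid}
\varepsilon_Nr_\xi\ne\varphi_{C,\varepsilon}(r_{\eta_1},\dots,r_{\eta_{N-1}})\quad\text{for all }(C,\varepsilon)\in\mathcal{C}_\xi\text{ and }\eta_1,\dots,\eta_{N-1}<\xi .
\end{equation}
At most $\max(\aleph_0,|\xi|,|\mathcal{C}_\xi|)<\mathfrak{c}$ values are forbidden, so the choice is possible.

We verify the definition by induction on $N$. For $N=1$ take two members of $\mathcal{B}$ in the appropriate order. Let $N>1$ and suppose that no $b,b'\in\mathcal{B}$ satisfy \eqref{eq:ent}. Passing to a subfamily of size $\lambda$ and permuting coordinates, we may assume $b(N)=\max_ib(i)$ for all $b\in\mathcal{B}$. Let $x_b=(r_{b(1)},\dots,r_{b(N)})$, let $x_b^-$ be the tuple of its first $N-1$ coordinates, let $X=\{x_b:b\in\mathcal{B}\}$, and let $C\subset X$ be countable and dense in $X$. Then $\varphi_{C,\varepsilon}=\varphi_{X,\varepsilon}$: the inequality $\le$ holds as $C\subset X$, and if $\varphi_{X,\varepsilon}(u)>q$, the open conditions $\varepsilon_iz_i>\varepsilon_iu_i$ $(i<N)$, $\varepsilon_Nz_N>q$ hold at a point of $X$, hence at a point of $C$. Write $\varphi$ for this function. Since \eqref{eq:ent}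 fails for all pairs, every $x_{b'}$ that enters the supremum $\varphi(x_b^-)$ has $\varepsilon_Nr_{b'(N)}\le\varepsilon_Nr_{b(N)}$. Thus $\varphi(x_b^-)\le\varepsilon_Nr_{b(N)}$ for all $b\in\mathcal{B}$.

Equality holds for all but fewer than $\lambda$ tuples. Indeed, for $q\in\mathbb{Q}$ let $\mathcal{B}_q=\{b:\varphi(x_b^-)<q<\varepsilon_Nr_{b(N)}\}$. If $|\mathcal{B}_q|=\lambda$, the induction hypothesis for the truncated tuples gives $b,b'\in\mathcal{B}_q$ with $\varepsilon_ir_{b(i)}<\varepsilon_ir_{b'(i)}$ for $i<N$. Then $x_{b'}$ enters the supremum $\varphi(x_b^-)$, and $\varepsilon_Nr_{b'(N)}\le\varphi(x_b^-)<q<\varepsilon_Nr_{b'(N)}$, which is absurd. So each $\mathcal{B}_q$, and hence $\bigcup_q\mathcal{B}_q$, has size $<\lambda$.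

Let $(C,\varepsilon)\in\mathcal{C}_{\xi_0}$. The ordinals $b(N)$ are distinct, so some $b$ with $\varphi(x_b^-)=\varepsilon_Nr_{b(N)}$ has $\xi=b(N)\ge\xi_0$. Then $(C,\varepsilon)\in\mathcal{C}_\xi$ and $b(i)<\xi$ for $i<N$, which contradicts \eqref{eq:avoid}.
\end{proof}

Entangledness does not say which of $b,b'$ comes earlier in a given enumeration. We shall need $b$ early and $b'$ late, and separability of $\mathbb{R}^N$ provides this.

\begin{corollary}\label{cor:ent}
Let $(r_\iota)_{\iota\in I}$ be entangled, $Q\subset\lambda$ with $|Q|=\lambda$, let $(b_\delta)_{\delta\in Q}$ be injective $N$-tuples in $I$ with pairwise disjoint ranges, and let $\varepsilon\in\{\pm1\}^N$. There is a countable $Q_0\subset Q$ such that for every $\xi<\lambda$ there are $\delta\in Q_0$ and $\delta'\in Q$ with $\delta'\ge\xi$ such that \eqref{eq:ent} holds for $b=b_\delta$, $b'=b_{\delta'}$.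
\end{corollary}

\begin{proof}
Let $x_\delta=(r_{b_\delta(i)})_{i\le N}$, and choose a countable $Q_0$ with $\{x_\delta:\delta\in Q_0\}$ dense in $\{x_\delta:\delta\in Q\}$. Since $|Q\setminus\xi|=\lambda$, there are $\delta'',\delta'\in Q\setminus\xi$ such that \eqref{eq:ent} holds for $b_{\delta''},b_{\delta'}$. For fixed $\delta'$ this is an open condition on $x_{\delta''}$, so it holds with $\delta''$ replaced by some $\delta\in Q_0$.
\end{proof}

\section{The admissible system, and the case $n=1$}\label{sec:system}

Fix $n\ge1$. Entangledness is invariant under re-indexing, so Proposition~\ref{prop:ent} gives an entangled family of irrationals $r_{\beta,m,i}$ $(\beta<\lambda,\ m<\omega,\ i\le n)$. Put $w^m_\beta=(r_{\beta,m,0},\dots,r_{\beta,m,n})\in\mathbb{R}^{n+1}$. Each level has its own points, so that patterns on different levels can be prescribed independently. For $\beta\ne\gamma$ let $\sigma^m(\beta,\gamma)\in\mathbb{Z}_2^{n+1}$ have $i$-th entry $1$ if and only if $r_{\gamma,m,i}>r_{\beta,m,i}$. The zero pattern is not allowed by \eqref{eq:adm}, so with $\mathbf{1}=(1,\dots,1)$ we put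
\[
\theta^m(\beta,\gamma)=\begin{cases}\sigma^m(\beta,\gamma),&\sigma^m(\beta,\gamma)\ne0,\\ \mathbf{1},&\sigma^m(\beta,\gamma)=0.\end{cases}
\]
If $E$ has several elements, we must decide with which $\beta\in E$ an ordinal $\gamma$ is compared. We let this depend on the position of $w^m_\gamma$, through a choice from a countable supply, which can later be made constant on a set of size $\lambda$. A \emph{rational box} is a product of $n+1$ bounded open intervals with rational endpoints. For each $E$ and $m$ fix pairwise disjoint rational boxes $U^m_{E,\beta}\ni w^m_\beta$ $(\beta\in E)$, and define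
\[
a^m_E(\gamma)=\begin{cases}0,&\gamma\in E,\\ \theta^m(\beta,\gamma),&\gamma\notin E,\ w^m_\gamma\in U^m_{E,\beta},\ \beta\in E,\\ \mathbf{1},&\text{otherwise.}\end{cases}
\]
Since $\theta^m$ is never $0$, the system is admissible; Figure~\ref{fig:box} shows the case $n=1$. From now on $H$ is the group of this system.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (-2,-1.2) rectangle (2,1.2);
\draw[dashed] (-2,0) -- (2,0);
\draw[dashed] (0,-1.2) -- (0,1.2);
\fill (0,0) circle (1.5pt);
\node[below right] at (0,0) {\small $w^m_\beta$};
\node at (1.2,0.65) {$(1,1)$};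
\node at (-1.2,0.65) {$(0,1)$};
\node at (1.2,-0.7) {$(1,0)$};
\node at (-1.2,-0.7) {$(1,1)$};
\node[above] at (0,1.2) {\small $U^m_{E,\beta}$};
\end{tikzpicture}
\caption{The case $n=1$. For $\beta\in E$ and $\gamma\notin E$ with $w^m_\gamma$ in the box $U^m_{E,\beta}$, the value $a^m_E(\gamma)\in\mathbb{Z}_2^2$ is the label of the quadrant, relative to $w^m_\beta$, that contains $w^m_\gamma$. An entry is $1$ when the coordinate of $w^m_\gamma$ is the larger one, except that the lower left quadrant carries $(1,1)$ in place of the forbidden value $(0,0)$.}\label{fig:box}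
\end{figure}

The proof of small tightness will come down to the following situation. For $\lambda$ many $\delta$ we have a neighborhood of $0$ and a point $s_\delta$ in it, and we must find an early point $s_\delta$ in the neighborhood attached to a late $\delta'$. Here is the smallest instance.

\begin{example}\label{ex:small}
Let $n=1$. Fix $m$ and a nonzero $p\in\mathbb{Z}_2^2$, and let $s_\beta=p\cdot\mathbf{e}_{\{\beta\},m}$. Then $s_\beta\in N_{m,\{\beta\}}$ by \eqref{eq:pair}. We claim that every $Q\subset\lambda$ of size $\lambda$ contains $\beta<\gamma$ with $s_\beta\in N_{m,\{\gamma\}}$.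

There are countably many rational boxes, so we may shrink $Q$ and assume that $U^m_{\{\beta\},\beta}$ is one box $V$ for all $\beta\in Q$. For $\beta\ne\gamma$ in $Q$ we have $w^m_\gamma\in V=U^m_{\{\beta\},\beta}$, so $\chi_{\gamma,m}(s_\beta)=\langle p,\theta^m(\beta,\gamma)\rangle$. Take $\theta=(0,1)$, $(1,0)$, $(1,1)$ for $p=(1,0)$, $(0,1)$, $(1,1)$ respectively; then $\theta\ne0$ and $\langle p,\theta\rangle=0$. Apply Corollary~\ref{cor:ent} to the pairs $((\beta,m,0),(\beta,m,1))$, with sign $+1$ where $\theta$ has entry $1$ and $-1$ where it has entry $0$, and with $\xi>\sup Q_0$. It gives $\beta<\gamma$ in $Q$ with $\sigma^m(\beta,\gamma)=\theta$. Hence $\theta^m(\beta,\gamma)=\theta$ and $\chi_{\gamma,m}(s_\beta)=0$, which proves the claim.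

In $H^2$ the corresponding statement is false: $\mathbf{e}_{\{\beta\},m}\in N_{m,\{\gamma\}}^2$ only for $\gamma=\beta$, by \eqref{eq:pattern}. Here $\theta$ would have to be orthogonal to both $(1,0)$ and $(0,1)$.
\end{example}

\section{The tightness of $H^n$}\label{sec:tight}

In general a point of $H^n$ is an $n$-tuple of finite sums of basis elements with different sets $E$ and levels $m$, and a neighborhood involves several ordinals. The $\Delta$-system lemma and a finer choice of boxes reduce this to finitely many copies of Example~\ref{ex:small}. Recall the lemma: if $\lambda$ is regular and uncountable, every family of $\lambda$ finite sets has a subfamily of size $\lambda$ any two distinct members of which have the same intersection $D$, the \emph{root}.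

\begin{proposition}\label{prop:tight}
$H^n$ has tightness below $\lambda$.
\end{proposition}

\begin{proof}
By translation it suffices to consider $S\subset H^n$ with $0\in\overline S$. Suppose that $0\notin\overline{S'}$ for all $S'\subset S$ with $|S'|<\lambda$. We say that a basis element \emph{occurs} in $h\in H$ if its coefficient in $h$ is $1$.

\medskip\noindent\emph{Step 1: points and neighborhoods.} For $\delta<\lambda$ let $H[\delta]$ be the span of the $e_{E,m,i}$ with $E\subset\delta$. It increases with $\delta$ and has size at most $\max(\aleph_0,|\delta|)<\lambda$. So there are $k_\delta$ and a finite $F_\delta$ with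
\begin{equation}\label{eq:miss}
S\cap H[\delta]^n\cap N_{k_\delta,F_\delta}^n=\emptyset .
\end{equation}
Since $0\in\overline S$, pick $s_\delta=(s^1_\delta,\dots,s^n_\delta)\in S\cap N^n_{k_\delta,F_\delta}$. We shall find $\delta,\delta'$ with $s_\delta\in H[\delta']^n\cap N^n_{k_{\delta'},F_{\delta'}}$, contradicting \eqref{eq:miss} for $\delta'$.

\medskip\noindent\emph{Step 2: a $\Delta$-system.} Let $C_\delta$ be the union of $F_\delta$ and of all $E$ such that some $e_{E,m,i}$ occurs in some $s^t_\delta$. It is finite. By \eqref{eq:miss}, $s_\delta\notin H[\delta]^n$, so $C_\delta\not\subset\delta$, that is, $\delta\le\max C_\delta$. Hence a given finite set equals $C_\delta$ for fewer than $\lambda$ ordinals $\delta$, and by regularity there are $\lambda$ different sets $C_\delta$. The $\Delta$-system lemma gives $\lambda$ ordinals $\delta$ for which the $C_\delta$ are distinct, have the same size $l$, and form a $\Delta$-system with root $D$; then $l_0=|D|<l$. For these $\delta$ fix bijections $c_\delta\colon\{1,\dots,l\}\to C_\delta$ whose restriction to $\{1,\dots,l_0\}$ is one fixed enumeration of $D$. Write $c_\delta[A]=\{c_\delta(j):j\in A\}$.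

\medskip\noindent\emph{Step 3: types.} We record everything about $\delta$ except the ordinals themselves. The \emph{type} of $\delta$ consists of
\begin{itemize}
\item the number $k_\delta$ and the set $J=\{j: c_\delta(j)\in F_\delta\}$;
\item the finite set $P$ of all $(t,A,m,i)$ with $A\subset\{1,\dots,l\}$ such that $e_{c_\delta[A],m,i}$ occurs in $s^t_\delta$, and the least integer $M\ge1$ exceeding all levels $m$ in $P$;
\item rational boxes $V^m_j\ni w^m_{c_\delta(j)}$ $(1\le j\le l,\ m<M)$ such that (a) for $j\ne j'$ the projections of $V^m_j$ and $V^m_{j'}$ to each axis are disjoint, and (b) whenever $e_{E,m,i}$ occurs in some $s^t_\delta$ and $\beta\in E$, each $V^m_j$ is contained in $U^m_{E,\beta}$ or disjoint from it.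
\end{itemize}
Small enough boxes satisfy these finitely many conditions: (a) because the reals $r_{\beta,m,i}$ are distinct, and (b) because a boundary point of $U^m_{E,\beta}$ has a rational coordinate while the coordinates of $w^m_{c_\delta(j)}$ are irrational. There are countably many types, so the type is constant on a set $Q$ of size $\lambda$. Let $k$ be the common value of $k_\delta$. For $\delta\in Q$ we have $F_\delta=c_\delta[J]$, and $s^t_\delta$ is the sum of the $e_{c_\delta[A],m,i}$ with $(t,A,m,i)\in P$. For $l_0<j\le l$, $m<M$ and $1\le t\le n$ let $p^t_{j,m}\in\mathbb{Z}_2^{n+1}$ have as $i$-th entry the parity of the number of sets $A\ni j$ with $(t,A,m,i)\in P$. This vector depends only on the type.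

\medskip\noindent\emph{Step 4: the characters of $F_{\delta'}$ on $s_\delta$.} Let $\delta\ne\delta'$ in $Q$, $j\in J$, $m<M$, and put $\gamma=c_\delta(j)$, $\gamma'=c_{\delta'}(j)$. We claim that for all $t$
\begin{equation}\label{eq:claim}
\chi_{\gamma',m}(s^t_\delta)=\begin{cases}0,&j\le l_0,\\ \langle p^t_{j,m},\theta^m(\gamma,\gamma')\rangle,&j>l_0.\end{cases}
\end{equation}
The idea is to compare $\gamma'$ with $\gamma$. We know $\chi_{\gamma,m}(s^t_\delta)=0$, since $\gamma\in F_\delta$ and $s_\delta\in N^n_{k,F_\delta}$. If $j\le l_0$, then $\gamma'=\gamma$ and we are done. Let $j>l_0$. Then $\gamma'\in C_{\delta'}\setminus D$, so $\gamma'\notin C_\delta$. Both $w^m_\gamma$ and $w^m_{\gamma'}$ lie in $V^m_j$. Let $e_{E,m,i}$ occur in $s^t_\delta$, with $E=c_\delta[A]$; then $\gamma'\notin E$.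

Suppose first that $j\notin A$, so $\gamma\notin E$. If $V^m_j$ is disjoint from all $U^m_{E,\beta}$ $(\beta\in E)$, then $a^m_E(\gamma)=\mathbf{1}=a^m_E(\gamma')$. Otherwise, by (b), $V^m_j\subset U^m_{E,\beta}$ for some $\beta=c_\delta(j')$ with $j'\in A$, so $j'\ne j$. Since $w^m_\beta\in V^m_{j'}$, and by (a) the projections of $V^m_j$ and $V^m_{j'}$ to each axis are disjoint intervals, all points of $V^m_j$ have the same order pattern relative to $w^m_\beta$. Hence $\sigma^m(\beta,\gamma)=\sigma^m(\beta,\gamma')$ and $a^m_E(\gamma)=\theta^m(\beta,\gamma)=\theta^m(\beta,\gamma')=a^m_E(\gamma')$.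

Suppose now that $j\in A$. Then $\gamma\in E$ and $a^m_E(\gamma)=0$. Since $w^m_\gamma\in V^m_j\cap U^m_{E,\gamma}$, condition (b) gives $V^m_j\subset U^m_{E,\gamma}$. So $w^m_{\gamma'}\in U^m_{E,\gamma}$ and $a^m_E(\gamma')=\theta^m(\gamma,\gamma')$.

Thus $a^m_{E,i}(\gamma')-a^m_{E,i}(\gamma)$ is $0$ if $j\notin A$ and is the $i$-th entry of $\theta^m(\gamma,\gamma')$ if $j\in A$. Summing over the basis elements of level $m$ that occur in $s^t_\delta$ gives
\[
\chi_{\gamma',m}(s^t_\delta)=\chi_{\gamma',m}(s^t_\delta)-\chi_{\gamma,m}(s^t_\delta)=\sum_{i\le n}(p^t_{j,m})_i\,\theta^m(\gamma,\gamma')_i ,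
\]
which is \eqref{eq:claim}.

\medskip\noindent\emph{Step 5: realizing the patterns.} For $l_0<j\le l$ and $m<M$ choose a nonzero $\theta_{j,m}\in\mathbb{Z}_2^{n+1}$ with $\langle p^t_{j,m},\theta_{j,m}\rangle=0$ for $t=1,\dots,n$. These are $n$ homogeneous linear equations in $n+1$ unknowns; this is the only place where the exponent $n$ is used. For $\delta\in Q$ let $b_\delta$ be the tuple of indices $(c_\delta(j),m,i)$ with $l_0<j\le l$, $m<M$, $i\le n$. These tuples are nonempty and injective, and their ranges are pairwise disjoint because the sets $C_\delta\setminus D$ are. Let $\varepsilon_{j,m,i}=+1$ if the $i$-th entry of $\theta_{j,m}$ is $1$, and $-1$ otherwise. Take $Q_0$ from Corollary~\ref{cor:ent}, and $\xi<\lambda$ with $\delta<\xi$ and $C_\delta\subset\xi$ for all $\delta\in Q_0$; it exists because $Q_0$ is countable. The corollary gives $\delta\in Q_0$ and $\delta'\in Q$ with $\delta<\xi\le\delta'$ such that $r_{c_{\delta'}(j),m,i}>r_{c_\delta(j),m,i}$ exactly when the $i$-th entry of $\theta_{j,m}$ is $1$. That is, $\sigma^m(c_\delta(j),c_{\delta'}(j))=\theta_{j,m}\ne0$, and so $\theta^m(c_\delta(j),c_{\delta'}(j))=\theta_{j,m}$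 for $l_0<j\le l$ and $m<M$.

By \eqref{eq:claim}, $\chi_{\gamma',m}(s^t_\delta)=0$ for all $\gamma'\in F_{\delta'}=c_{\delta'}[J]$, all $m<M$ and all $t$. For $m\ge M$ this holds because no basis element of level $m$ occurs in $s^t_\delta$. Also $s_\delta\in N_k^n$ with $k=k_{\delta'}$, and $s_\delta\in H[\xi]^n\subset H[\delta']^n$. So $s_\delta\in S\cap H[\delta']^n\cap N^n_{k_{\delta'},F_{\delta'}}$, contradicting \eqref{eq:miss}.
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $H$ be the group of the system in Section~\ref{sec:system} and $G=L\times H$. Both factors are Hausdorff, zero-dimensional and Boolean, hence so is $G$; in particular $G$ is Tychonoff. For every $j\ge1$ we have $G^j\cong L^j\times H^j\cong L\times H^j$ as topological groups. If $j\le n$, then $H^j$ is homeomorphic to a subspace of $H^n$, so it has tightness below $\lambda$ by Proposition~\ref{prop:tight}, and it is Dieudonn\'e complete by Lemma~\ref{lem:H}. By Corollary~\ref{cor:L}, $G^j$ is a PT-group, with $\mu(G^j)=K^j\times H^j$. If $j\ge n+1$, then $G^j$ is not a PT-group by Proposition~\ref{prop:bad}.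
\end{proof}

For the Moscow property we must surround a point $(x,z)$ of the closure of an open set $W$ by a $G_\delta$-set inside $\overline W$. Points of $H^j$ are $G_\delta$, so we keep $z$ fixed and look for a countable set $A$ of coordinates such that $x$ may be changed freely off $A$. Countable tightness lets countably many basic subsets of $W$ witness $(x,z)\in\overline W$ relative to each finite set of coordinates, and $A$ is obtained by closing off.

\begin{proof}[Proof of Theorem~\ref{thm:moscow}]
Let $\lambda=\omega_1$ and $1\le j\le n$. Identify $G^j$ with $L\times Z$, $Z=H^j$. The space $Z$ is countably tight by Proposition~\ref{prop:tight}, and its points are $G_\delta$-sets by Lemma~\ref{lem:H}. In this proof $[x|F]$ is taken in $L$.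

Let $W\subset L\times Z$ be open and $(x,z)\in\overline W$. For finite $F\subset\lambda$ put
\[
S_F=\{z'\in Z:\ W\cap([x|F]\times\{z'\})\ne\emptyset\}.
\]
For every neighborhood $O$ of $z$ the set $[x|F]\times O$ meets $W$, so $z\in\overline{S_F}$. Pick a countable $S'_F\subset S_F$ with $z\in\overline{S'_F}$. For $z'\in S'_F$ pick $u_{F,z'}\in[x|F]$ with $(u_{F,z'},z')\in W$ and a finite $T(F,z')\supset F$ with $[u_{F,z'}|T(F,z')]\times\{z'\}\subset W$. Let $A_0=\emptyset$, let $A_{\nu+1}$ be the union of $A_\nu$ and all $T(F,z')$ with $F\subset A_\nu$ finite and $z'\in S'_F$, and let $A=\bigcup_{\nu<\omega}A_\nu$. Then $A$ is countable, and $T(F,z')\subset A$ for all finite $F\subset A$ and $z'\in S'_F$, since such an $F$ lies in some $A_\nu$.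

Let $y\in L$ with $y|A=x|A$, and let $[y|T]\times O$ be a basic neighborhood of $(y,z)$. Put $F=T\cap A$ and choose $z'\in S'_F\cap O$. Let $v\in L$ equal $u_{F,z'}$ on $T(F,z')\subset A$, equal $y$ on $T\setminus A$, and be $0$ elsewhere. Then $(v,z')\in W$. On $F\subset T(F,z')$ we have $v=u_{F,z'}=x=y$, so $v\in[y|T]$. Thus $[y|T]\times O$ meets $W$, and $(y,z)\in\overline W$. The set $\{y\in L: y|A=x|A\}\times\{z\}$ is therefore contained in $\overline W$; it contains $(x,z)$, and it is a $G_\delta$-set because $A$ is countable. Hence $\overline W$ is a union of $G_\delta$-sets.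
\end{proof}

The hypothesis $\lambda=\omega_1$ is used only to make the sets $S'_F$, and with them $A$, countable.

\begin{thebibliography}{9}

\bibitem{AH} A.~V. Arhangel'skii and M.~Hu\v{s}ek, \emph{Extensions of topological and semitopological groups and the product operation}, \texttt{https://www.dml.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 119232/\allowbreak CommentatMathUnivCarolRetro\_42-2001-1\_13.pdf}.

\bibitem{E} R.~Engelking, \emph{General Topology}.

\end{thebibliography}
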